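\title{A solvable group with unique roots that cannot be right-ordered}

\begin{abstract}
A group is an $R$-group if $a^n=b^n$ with $n\neq0$ implies $a=b$. Every metabelian $R$-group can be right-ordered lexicographically along a subnormal series with ordered factors. We show that this fails in derived length $3$: there is a finitely generated $R$-group, an extension of an abelian group by the Hantzsche--Wendt group, whose abelianization is finite, and which therefore has no right-order at all. Examples exist in every derived length $d\ge3$. In the positive direction, such lexicographic right-orders exist on every $R$-group that is an extension of a locally nilpotent group by a locally nilpotent group, and on every virtually polycyclic $R$-group; the latter groups are characterized by the action on the Fitting subgroup.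
\end{abstract}

\section{Introduction}

A group $G$ is an \emph{$R$-group} if it has unique extraction of roots: $a^n=b^n$ for some integer $n\neq0$ implies $a=b$. After inverting both sides it is enough to consider $n\ge1$. Taking $b=1$ shows that $R$-groups are torsion-free, and subgroups and direct products of $R$-groups are $R$-groups.

A \emph{right-order} on $G$ is a total order preserved under multiplication on the right, and an \emph{order} is a total order preserved under multiplication on both sides. A right-order is determined by the set $P=\{g:g>1\}$ of positive elements, because $g<h$ if and only if $hg^{-1}\in P$; a subset $P$ arises in this way exactly when $PP\subseteq P$ and $G$ is the disjoint union of $P$, $\{1\}$ and $P^{-1}$. Between the two notions lies a third. Let $1=G_0\le G_1\le\dots\le G_n=G$ be a finite series with each $G_{i-1}$ normal in $G_i$, and fix an order on each factor $G_i/G_{i-1}$. For $g\neq1$ let $i$ be the index with $g\in G_i\setminus G_{i-1}$, and call $g$ positive if $gG_{i-1}>1$ in $G_i/G_{i-1}$. A product of two positive elements is positive: if they have the same index this holds in the ordered factor, and otherwise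 the product lies in the coset modulo $G_{i-1}$ of the one with the larger index $i$. So these positive elements define a right-order, called a \emph{polyorder}, and $G$ \emph{can be polyordered} if it has one.

An ordered group is polyordered, with $n=1$. It is also an $R$-group: if $a<b$, then by induction $a^n=a\,a^{n-1}\le a\,b^{n-1}<b\,b^{n-1}=b^n$, where both invariances are used. Thus unique roots and polyorders are two weakenings of orderability, one algebraic and one order-theoretic, and it is natural to compare them. A polyorder does not give unique roots. The Klein bottle group $\mathbb Z\rtimes\mathbb Z=\langle x,y\mid xyx^{-1}=y^{-1}\rangle$ is polyordered along $1\le\langle y\rangle\le\langle x,y\rangle$, but $(xy)^2=(xyx^{-1})\,x^2y=x^2$. In the other direction, an abelian $R$-group is a torsion-free abelian group and can be ordered, and it is known that every metabelian $R$-group, that is, every solvable $R$-group of derived length at most $2$, can be polyordered. The following question is posed as open in \cite{thesis}.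

\medskip
\noindent\emph{Can every solvable $R$-group of derived length greater than $2$ be polyordered? If not, can it at least be right-ordered?}
\medskip

One might guess that the answer is yes. A nontrivial finitely generated solvable group with a right-order maps onto $\mathbb Z$ \cite{CK}, so the way to defeat a right-order is to find a finitely generated subgroup with finite abelianization. A torsion-free example is the \emph{Hantzsche--Wendt group}
\[
\Pi=\langle x,y\mid xy^2x^{-1}=y^{-2},\ yx^2y^{-1}=x^{-2}\rangle .
\]
Its abelianization is finite because $x$ inverts $y^2$ and $y$ inverts $x^2$, and this twist is what unique roots forbid: $x^2$ commutes with $y^2$ while $x$ does not, and $(xy^2)^2=x^2$ as in the Klein bottle group. In an $R$-group two elements commute as soon as some of their powers do, and a virtually nilpotent $R$-group is nilpotent (Lemma~\ref{lem:roots}). Nevertheless both questions have a negative answer.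

\begin{theorem}\label{thm:counter}
There is a finitely generated $R$-group $G$ with an abelian normal subgroup $A$ such that $G/A$ is isomorphic to the (torsion-free, metabelian) Hantzsche--Wendt group $\Pi$ and $G/G'$ is finite. The group $G$ is solvable of derived length exactly $3$ and cannot be right-ordered, so it cannot be polyordered. For each $d\ge3$ there is a finitely generated solvable $R$-group of derived length $d$ that cannot be right-ordered.
\end{theorem}

The twist survives in the quotient $G/A$, where it keeps the abelianization finite, while in $G$ itself the elements over $x^2$ and $y^2$ no longer commute. The guess is correct for two large classes. A group is \emph{locally nilpotent} if its finitely generated subgroups are nilpotent.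

\begin{theorem}\label{thm:locnil}
If an $R$-group $G$ has a locally nilpotent normal subgroup $N$ with $G/N$ locally nilpotent, then $G$ can be polyordered, with a series of length $2$.
\end{theorem}

A group is \emph{polycyclic} if it has a finite series, each term normal in the next, with cyclic factors, and it is \emph{virtually} polycyclic (or nilpotent) if it has a polycyclic (or nilpotent) subgroup of finite index. The \emph{Fitting subgroup} $\operatorname{Fit}(G)$ is generated by the nilpotent normal subgroups of $G$. The upper central series of a group $N$ is defined by $Z_0=1$ and $Z_i/Z_{i-1}=Z(N/Z_{i-1})$; if $N$ is normal in $G$, the eigenvalues of $g\in G$ on the factor $Z_i/Z_{i-1}$ are those of conjugation by $g$ on $\mathbb C\otimes Z_i/Z_{i-1}$.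

\begin{theorem}\label{thm:poly}
Let $G$ be virtually polycyclic and $N=\operatorname{Fit}(G)$. Then $G$ is an $R$-group if and only if
\begin{itemize}
\item[(i)] $N$ is torsion-free and $G/N$ is free abelian, and
\item[(ii)] for no $g\in G$ does the conjugation action of $g$ on an upper central factor of $N$ have a root of unity $\neq1$ as eigenvalue.
\end{itemize}
In particular every virtually polycyclic $R$-group can be polyordered.
\end{theorem}

Theorem~\ref{thm:locnil} contains the metabelian result (take $N=G'$). The three theorems limit one another. The group $\Pi$ has a free abelian normal subgroup $T$ of index $4$ (Lemma~\ref{lem:HW}), so in Theorem~\ref{thm:locnil} the quotient $G/N$ cannot be allowed to be merely abelian-by-finite. The preimage of $T$ in the group $G$ of Theorem~\ref{thm:counter} is a metabelian $R$-group, so a normal subgroup of index $4$ in $G$ can be polyordered. Finally $\Pi$ is polycyclic while $G$, by Theorem~\ref{thm:poly}, is not, so $A$ is not finitely generated as an abelian group.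

Theorem~\ref{thm:locnil} is proved in Section~\ref{sec:locnil}, Theorem~\ref{thm:counter} in Sections~\ref{sec:HW}--\ref{sec:orders}, and Theorem~\ref{thm:poly} in Section~\ref{sec:poly}.

\medskip\noindent\textbf{Conventions.} We write $[u,v]=uvu^{-1}v^{-1}$, and modules are left modules. An abelian normal subgroup or section of a group is written additively when it is regarded as a module under conjugation, so that $gm$ stands for $gmg^{-1}$ and $(g-1)m$ for $[g,m]$. A \emph{complement} to a normal subgroup $P$ of $H$ is a subgroup $C$ with $PC=H$ and $P\cap C=1$. In any group,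
\begin{equation}\label{eq:power}
(ua)^n=u\cdot aua^{-1}\cdots a^{n-1}ua^{-(n-1)}\cdot a^n .
\end{equation}
We use \emph{Schur's theorem}: if the center of $H$ has finite index, then $H'$ is finite.

\section{Roots and finite extensions of nilpotent groups}\label{sec:locnil}

The next lemma says that an $R$-group has no twist of finite order of the kind seen in the Klein bottle group.

\begin{lemma}\label{lem:roots}
Let $H$ be an $R$-group.
\begin{itemize}
\item[(a)] If $[a^k,b^l]=1$ with $k,l\neq0$, then $[a,b]=1$.
\item[(b)] $H/Z(H)$ is an $R$-group.
\item[(c)] If $H$ is virtually nilpotent, then $H$ is nilpotent.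
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $(b^lab^{-l})^k=a^k$ we get $b^lab^{-l}=a$. Then $(aba^{-1})^l=b^l$, so $aba^{-1}=b$.

(b) Let $a^k=b^kz$ with $z$ central and $k\neq0$. Then $a^k$ and $b^k$ commute, so $a$ and $b$ commute by (a), and $(ab^{-1})^k=z$ commutes with every $h\in H$. By (a) so does $ab^{-1}$.

(c) A subgroup of finite index contains a normal subgroup of finite index, so there is a nilpotent normal subgroup $K$ of finite index $n$. We induct on the nilpotency class of $K$. If $K=1$, then $H$ is finite and torsion-free, hence trivial. Let $K\neq1$. For $z\in Z(K)$ and $h\in H$ we have $h^n\in K$, so $[z,h^n]=1$ and $[z,h]=1$ by (a). Thus $Z(K)\le Z(H)$, and $KZ(H)/Z(H)$ is a quotient of $K/Z(K)$. It has smaller class and finite index in the $R$-group $H/Z(H)$. So $H/Z(H)$ is nilpotent, and hence $H$ is.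
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:locnil}]
We use two standard facts: the elements of finite order in a locally nilpotent group form a locally finite subgroup, and torsion-free locally nilpotent groups can be ordered (Mal'cev; B.~H.~Neumann). The series $1\le N\le G$ may fail only because $G/N$ has torsion, so we move the torsion into the lower term. Let $S/N$ be the torsion subgroup of $G/N$. Then $S$ is normal in $G$, and $G/S$ is locally nilpotent and torsion-free, since $g^k\in S$ with $k\ge1$ forces $gN$ to have finite order. Let $H\le S$ be finitely generated. Then $HN/N$ is finite, so $H\cap N$ has finite index in $H$; it is therefore finitely generated, hence nilpotent. By Lemma~\ref{lem:roots}(c), $H$ is nilpotent. So $S$ is torsion-free and locally nilpotent, and orders on $S$ and $G/S$ give a polyorder along $1\le S\le G$.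
\end{proof}

Unique roots enter through Lemma~\ref{lem:roots}(c), and torsion-freeness would not suffice: $\Pi$ is torsion-free and metabelian, but it cannot be polyordered, by Lemmas~\ref{lem:HW} and~\ref{lem:polyab} below.

\section{The Hantzsche--Wendt group}\label{sec:HW}

Let $F$ be the free group on $x,y$, put
\[
r=xy^2x^{-1}y^2,\qquad s=yx^2y^{-1}x^2,
\]
and let $K$ be the normal closure of $r$ and $s$, so that $\Pi=F/K$. We write $x,y$ also for the images of the generators in quotients of $F$. In $\Pi$ put $X=x^2$, $Y=y^2$, $Z=(xy)^2$ and $T=\langle X,Y,Z\rangle$.

\begin{lemma}\label{lem:HW}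
The subgroup $T$ is normal in $\Pi$ and free abelian on $X,Y,Z$, and $\Pi/T\cong\mathbb Z/2\times\mathbb Z/2$. The group $\Pi$ is torsion-free and metabelian, and $\Pi/\Pi'\cong(\mathbb Z/4)^2$.
\end{lemma}

\begin{proof}
The relations say $xYx^{-1}=Y^{-1}$ and $yXy^{-1}=X^{-1}$. In particular $X=x^2$ commutes with $Y$. We claim $xZx^{-1}=Z^{-1}$. Written out, this is $Xyxyx^{-1}=y^{-1}x^{-1}y^{-1}x^{-1}$, that is, $XyxYxy=1$; and indeed
\[
XyxYxy=Xy\,(xYx^{-1})\,Xy=XyY^{-1}Xy=XyXY^{-1}y=X\,(yXy^{-1})=1 .
\]
Also $yZy^{-1}=yxyx=x^{-1}Zx=Z^{-1}$. So $x$ fixes $X$ and inverts $Y$ and $Z$, while $y$ fixes $Y$ and inverts $X$ and $Z$. It follows that $X$ and $Y$ commute with $Z$, that $T$ is abelian and normal, and that $\Pi/T=\langle x,y\mid x^2,y^2,(xy)^2\rangle\cong\mathbb Z/2\times\mathbb Z/2$. Hence $\Pi$ is metabelian.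

To see that $X,Y,Z$ are independent, let $\sigma_x=\operatorname{diag}(1,-1,-1)$, $\sigma_y=\operatorname{diag}(-1,1,-1)$, and let $x,y$ act on $\mathbb R^3$ by
\[
x\colon v\mapsto\sigma_xv+(1,1,0),\qquad y\colon v\mapsto\sigma_yv+(0,1,1).
\]
Then $xy$ acts by $v\mapsto\sigma_x\sigma_yv+(1,0,-1)$ with $\sigma_x\sigma_y=\operatorname{diag}(-1,-1,1)$. The square of $v\mapsto\sigma v+w$, where $\sigma^2=1$, is the translation by $\sigma w+w$, so $x^2$, $y^2$, $(xy)^2$ act as the translations by $(2,0,0)$, $(0,2,0)$, $(0,0,-2)$. A map with linear part $\sigma$ conjugates the translation by $w$ to the translation by $\sigma w$. Since $\sigma_x(0,2,0)=-(0,2,0)$ and $\sigma_y(2,0,0)=-(2,0,0)$, the relations of $\Pi$ hold, and we have an action of $\Pi$ in which $X,Y,Z$ are independent translations. So $T$ is free abelian on $X,Y,Z$.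

Every element outside $T$ has the form $xt$, $yt$ or $xyt$ with $t=X^iY^jZ^k$. Now $(xt)^2=(xtx^{-1})Xt=X^{2i+1}$, and $(yt)^2=(yty^{-1})Yt=Y^{2j+1}$. Since $xy$ inverts $X,Y$ and fixes $Z$, also $(xyt)^2=Z^{2k+1}$. These squares have infinite order, so $\Pi$ is torsion-free. Finally, in $F/F'=\mathbb Z[x]\oplus\mathbb Z[y]$ the relators $r,s$ map to $4[y]$, $4[x]$, which gives $\Pi/\Pi'$.
\end{proof}

\section{Separating roots by an abelian extension}\label{sec:E}

\subsection*{A criterion}
We look for an $R$-group $E$ with an abelian normal subgroup $M$ and $E/M\cong\Pi$. Two test cases show what is required of the extension.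

First let $a$ and $b=ma$, with $m\in M$, have the same nontrivial image in $\Pi$. By \eqref{eq:power}, $a^n=b^n$ means $(1+a+\dots+a^{n-1})m=0$; applying $a-1$ gives $a^nm=m$. So these roots are separated if no nontrivial element of $\Pi$ fixes a nonzero element of $M$.

Next let $a,b$ map to $x$ and $xY$, which have the same square in $\Pi$. If $a^2=b^2$, this element commutes with $a$ and $b$, hence with $a^{-1}b$. Then $a^2$ and $a^{-1}b$ are commuting elements over $X$ and $Y$. So these roots are separated if no basis of a subgroup $\mathbb Z^2\le\Pi$ has commuting lifts.

These two conditions suffice.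

\begin{proposition}\label{prop:criterion}
Let $M$ be a torsion-free abelian normal subgroup of a group $E$ with $E/M$ torsion-free and solvable. Suppose that
\begin{itemize}
\item[(a)] if $1\neq q\in E/M$, $m\in M$ and $qm=m$, then $m=0$;
\item[(b)] there are no commuting $u,v\in E$ whose images generate a free abelian subgroup of rank $2$ in $E/M$.
\end{itemize}
Then $E$ is an $R$-group.
\end{proposition}

\begin{proof}
Let $a^n=b^n=c$ with $n\ge1$. If $a\in M$, then $b^n\in M$, so $b\in M$ because $E/M$ is torsion-free; and $n(a-b)=0$ in $M$ gives $a=b$.

Let $a\notin M$ and $H=\langle a,b\rangle$. Then $c$ is central in $H$, and its image in $E/M$ is nontrivial. Every element of $H\cap M$ is fixed by $c$, so $H\cap M=1$ by (a). Thus $H$ embeds in $E/M$, and it is torsion-free and solvable. Suppose that $w\langle c\rangle$ has infinite order in $H/\langle c\rangle$. Then $w^ic^j=1$ forces $i=0$ and then $j=0$, so $\langle w,c\rangle\cong\mathbb Z^2$ embeds in $E/M$, contrary to (b). Hence $H/\langle c\rangle$ is a finitely generated solvable group all of whose elements have finite order. Such a group is finite: its abelianization is finite, so its derived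 subgroup is again finitely generated, and one inducts on the derived length. So the center of $H$ has finite index, and by Schur's theorem $H'$ is finite, hence trivial. Then $(ab^{-1})^n=1$, and $a=b$.
\end{proof}

\subsection*{Dividing an abelian normal subgroup}
The natural candidate for $E$ is $F/K'$ with $M=K/K'$, the freest extension of an abelian group by $\Pi$ on two generators. It maps onto $F/F'\cong\mathbb Z^2$, and to remove this abelianization in Section~\ref{sec:G} we shall have to divide elements of $K/K'$ by $4$. The following construction makes division possible; it is used again in Section~\ref{sec:poly}.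

Let $A$ be a torsion-free abelian normal subgroup of a group $\Gamma$ and $M=\mathbb Q\otimes A\supseteq A$. Conjugation makes $M$ a $\Gamma$-module on which $A$ acts trivially. In $M\rtimes\Gamma$, with product $(m,\gamma)(m',\gamma')=(m+\gamma m',\gamma\gamma')$, let $\Delta=\{(-\alpha,\alpha):\alpha\in A\}$. Since $A$ acts trivially on $M$, the set $\Delta$ is a subgroup centralized by $M$, and $(0,\gamma)$ conjugates $(-\alpha,\alpha)$ to $(-\gamma\alpha,\gamma\alpha\gamma^{-1})\in\Delta$. So $\Delta$ is normal, and we say that $\Gamma^*=(M\rtimes\Gamma)/\Delta$ is obtained from $\Gamma$ by \emph{dividing $A$}.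

\begin{lemma}\label{lem:divide}
\begin{itemize}
\item[(a)] $M$ and $\Gamma$ embed in $\Gamma^*$, with $M$ normal, $\Gamma^*=M\Gamma$, $M\cap\Gamma=A$ and $\Gamma^*/M\cong\Gamma/A$. Conjugation in $\Gamma^*$ induces the given action of $\Gamma/A$ on $M$.
\item[(b)] Let $A\le\Gamma_1\le\Gamma$, let $D$ be a central subgroup of a group $H$ that is a $\mathbb Q$-vector space, and let $\varphi\colon\Gamma_1\to H$ be a homomorphism with $\varphi(A)\le D$. Then $\varphi$ extends to a homomorphism $M\Gamma_1\to H$ whose restriction to $M$ is a $\Gamma_1$-invariant linear map $\psi\colon M\to D$.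
\end{itemize}
\end{lemma}

\begin{proof}
(a) The subgroups $M\times1$ and $0\times\Gamma$ meet $\Delta$ trivially. The elements $(m,1)$ and $(0,\gamma)$ have the same image if and only if $(0,\gamma)^{-1}(m,1)=(\gamma^{-1}m,\gamma^{-1})$ lies in $\Delta$, that is, if and only if $\gamma\in A$ and $m=\gamma$. The other statements are inherited from $M\rtimes\Gamma$.

(b) The map $\varphi|_A$ extends uniquely to a linear map $\psi\colon M\to D$. As $D$ is central, $\varphi(\gamma\alpha\gamma^{-1})=\varphi(\alpha)$ for $\gamma\in\Gamma_1$, $\alpha\in A$, and so $\psi(\gamma m)=\psi(m)$ by linearity. Invariance of $\psi$ and centrality of $D$ make $(m,\gamma)\mapsto\psi(m)\varphi(\gamma)$ a homomorphism $M\rtimes\Gamma_1\to H$. It kills $\Delta$, and $(M\rtimes\Gamma_1)/\Delta=M\Gamma_1$.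
\end{proof}

\subsection*{The Heisenberg obstruction}
Condition (b) of Proposition~\ref{prop:criterion} is detected by the group $\mathcal H$ of matrices
\[
(\alpha;i,j)=\begin{pmatrix}1&i&\alpha\\0&1&j\\0&0&1\end{pmatrix},\qquad \alpha\in\mathbb Q,\ i,j\in\mathbb Z,
\]
in which $(\alpha;i,j)(\beta;k,l)=(\alpha+\beta+il;\,i+k,\,j+l)$. The subgroup $D=\{(\alpha;0,0)\}\cong\mathbb Q$ is central and $\mathcal H/D=\mathbb Z^2$. We have $(0;1,0)(0;0,1)=(1;1,1)$ and $(0;0,1)(0;1,0)=(0;1,1)$. Changing lifts by central elements does not change a commutator, so any two elements of $\mathcal H$ over $(1,0)$ and $(0,1)$ have commutator $(1;0,0)\neq1$.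

\begin{example}\label{ex:Z2}
Replace $\Pi$ by $\mathbb Z^2=F/F'$, and divide $F'/F''$ in $F/F''$; thus $M=\mathbb Q\otimes F'/F''$. (Subgroups of free groups are free, so $F'/F''$ is free abelian.) The lifts of the generators of $\mathbb Z^2$ are $u=mx$ and $v=m'y$ with $m,m'\in M$. We have $uv=(m+xm')\,xy=(m+xm'+[x,y])\,yx$ and $vu=(m'+ym)\,yx$, so $u$ and $v$ commute if and only if
\[
[x,y]=(y-1)m-(x-1)m' .
\]
The homomorphism $F\to\mathcal H$ with $x\mapsto(0;1,0)$, $y\mapsto(0;0,1)$ maps $F'$ into $D$ and kills $F''$. By Lemma~\ref{lem:divide}(b) it yields an invariant linear map $\psi\colon M\to\mathbb Q$ with $\psi([x,y])=1$. Invariance means that $\psi$ kills the right-hand side, so the equation has no solution, even with denominators allowed.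
\end{example}

For a subgroup $L\cong\mathbb Z^2$ of $\Pi$ the role of $F$ is played by the preimage of $L$ in $F$. It has more generators, but it is still free, and freeness is all that is needed to map it to $\mathcal H$.

\subsection*{The group $E$}
Since $K$ is free, $K/K'$ is free abelian. Let $E$ be obtained from $F/K'$ by dividing $K/K'$, so that $M=\mathbb Q\otimes K/K'$ is a $\mathbb Q\Pi$-module and $E/M\cong\Pi$.

\begin{proposition}\label{prop:E}
$E$ is an $R$-group.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:HW}, $\Pi$ is torsion-free and solvable, so it remains to verify conditions (a) and (b) of Proposition~\ref{prop:criterion}.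

(a) There is an exact sequence of $\Pi$-modules
\[
0\to K/K'\to\mathbb Z\Pi\oplus\mathbb Z\Pi\to\mathbb Z\Pi\to\mathbb Z\to0
\]
(Magnus; see \cite[Prop.~II.5.4]{Brown}): the middle terms are the chain groups of the Cayley graph of $\Pi$ on $x,y$, whose fundamental group is $K$. So $M$ embeds in $\mathbb Q\Pi\oplus\mathbb Q\Pi$, and it suffices to consider $f\in\mathbb Q\Pi$ with $qf=f$ and $q\neq1$. The coefficients of $f$ are constant on each coset $\langle q\rangle h$. These cosets are infinite as $\Pi$ is torsion-free, and $f$ has finite support, so $f=0$.

(b) Suppose that $u,v\in E$ commute and that their images $\bar u,\bar v$ generate a free abelian subgroup $L\le\Pi$ of rank $2$. Then $\bar u,\bar v$ form a basis of $L$, and we identify $L$ with $\mathcal H/D$ by $\bar u\mapsto(1,0)$, $\bar v\mapsto(0,1)$. Let $\hat L\ge K$ be the preimage of $L$ in $F$. It is a free group, so by lifting the images of a basis we lift $\hat L\to L$ to a homomorphism $\varphi\colon\hat L\to\mathcal H$. Then $\varphi(K)\le D$ and $\varphi(K')=1$, so $\varphi$ is defined on $\hat L/K'$, and by Lemma~\ref{lem:divide}(b) it extends to $M\cdot\hat L/K'$, the preimage of $L$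 in $E$. The extension maps $M$ into $D$, so it is compatible with the projections to $L$. The images of $u$ and $v$ are then commuting elements of $\mathcal H$ over $(1,0)$ and $(0,1)$, which do not exist.
\end{proof}

Only two properties of $\Pi$ were used, that it is torsion-free and solvable. The first cannot be dropped: for $\mathbb Z/4=\langle x\mid x^4\rangle$ the same construction contains the element $x\cdot(-\frac14x^4)$, which is nontrivial and has fourth power $1$.

\section{A subgroup with finite abelianization}\label{sec:G}

Let $V=\mathbb Q\otimes F/F'=\mathbb Q[x]\oplus\mathbb Q[y]$. By Lemma~\ref{lem:divide}(b) with $H=D=V$, the natural map $F/K'\to V$ extends to a homomorphism $\theta\colon E\to V$ that is linear and $\Pi$-invariant on $M$. Writing $r,s$ also for the images of the relators in $M$, we have $\theta(r)=4[y]$ and $\theta(s)=4[x]$. Since $K$ is the normal closure of $r$ and $s$, these two elements generate $M$ as a $\mathbb Q\Pi$-module.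

A subgroup of $E$ with finite abelianization lies in $\ker\theta$, because $V$ is torsion-free. Inside $F/K'$ no such subgroup maps onto $\Pi$: an element over $x$ has the form $x\kappa$ with $\kappa\in K/K'$, and $\theta(x\kappa)\in[x]+4\mathbb Z[x]+4\mathbb Z[y]$ is nonzero. In $E$ we can correct the generators. Put
\[
a=x\cdot(-\tfrac14s),\qquad b=y\cdot(-\tfrac14r),
\]
products of elements of $F/K'$ with elements of $M$. Then $a,b$ map to $x,y\in\Pi$, and $\theta(a)=\theta(b)=0$. Lying in $\ker\theta$ does not by itself bound the abelianization of $\langle a,b\rangle$, so we study $M_0=M\cap\ker\theta$. Let $I$ be the augmentation ideal of $\mathbb Q\Pi$, the two-sided ideal spanned by the elements $q-1$, $q\in\Pi$. For a module $U$, the quotient $U/IU$ is the largest quotient with trivial action; it is the part of $U$ that survives in an abelianization.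

\begin{lemma}\label{lem:M0}
We have $M_0=IM=IM_0$, and $M_0$ is generated as a $\mathbb Q\Pi$-module by $(x-1)r$, $(y-1)r$, $(x-1)s$, $(y-1)s$.
\end{lemma}

\begin{proof}
By invariance $\theta|_M$ factors through $M/IM$. As $\mathbb Q\Pi=\mathbb Q\oplus I$, the space $M/IM$ is spanned by the images of $r$ and $s$, which $\theta$ maps to a basis of $V$. So $M/IM\cong V$ and $M_0=IM$.

The identity $qq'-1=(q-1)+(q'-1)+(q-1)(q'-1)$ shows that $q\mapsto(q-1)+I^2$ is a homomorphism from $\Pi$ to the $\mathbb Q$-vector space $I/I^2$, and its image spans $I/I^2$. It factors through the finite group $\Pi/\Pi'$, so it is zero. Hence $I=I^2$ and $IM_0=I^2M=IM$.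

The identities $qq'-1=q(q'-1)+(q-1)$ and $q^{-1}-1=-q^{-1}(q-1)$ show that $x-1$ and $y-1$ generate $I$ as a left ideal. Since $IM=Ir+Is$, the last statement follows.
\end{proof}

The first step of this proof uses that the presentation of $\Pi$ has as many relators as generators, and both the first and second steps use that $\Pi/\Pi'$ is finite.

Let $r(a,b)=ab^2a^{-1}b^2$ and $s(a,b)=ba^2b^{-1}a^2$. These elements map to $1$ in $\Pi$ and lie in $\ker\theta$, so they belong to $M_0$. Let $A$ be the $\mathbb Z\Pi$-submodule of $M_0$ generated by the six elements
\[
(x-1)r,\quad(y-1)r,\quad(x-1)s,\quad(y-1)s,\quad r(a,b),\quad s(a,b),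
\]
and let $G=\langle a,b,A\rangle\le E$. The first four generators make $A$ span $M_0$ over $\mathbb Q$; the last two make $G/A$ a quotient of $\Pi$.

\begin{proposition}\label{prop:G}
$G$ is a finitely generated $R$-group, $A$ is an abelian normal subgroup with $G/A\cong\Pi$, and $G/G'$ is finite.
\end{proposition}

\begin{proof}
As a subgroup of $E$, the group $G$ is an $R$-group by Proposition~\ref{prop:E}. Conjugation acts on $M$ through $\Pi$, and $\langle a,b\rangle$ maps onto $\Pi$. So $A$ is normal in $G$ and is generated by the conjugates of the six elements under $\langle a,b\rangle$; thus $G$ has eight generators. In $G/A=\langle aA,bA\rangle$ the relators $r,s$ hold, so there is a surjection $\Pi\to G/A$ with $x\mapsto aA$, $y\mapsto bA$. Its composite with $G/A\to E/M=\Pi$ fixes $x$ and $y$, so it is an isomorphism.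

Let $J$ be the augmentation ideal of $\mathbb Z\Pi$. If $g\in G$ maps to $q\in\Pi$ and $\alpha\in A$, then $(q-1)\alpha=[g,\alpha]$, so $JA\le G'$. The abelian group $A/JA$ is generated by the images of the six elements. By Lemma~\ref{lem:M0}, $\mathbb QA=M_0$ and $\mathbb Q(JA)=IM_0=M_0$, so every element of $A$ has a nonzero multiple in $JA$. Hence $A/JA$ is finite, and so is its quotient $A/(A\cap G')\cong AG'/G'$. Since $G/AG'\cong\Pi/\Pi'$ has order $16$, the group $G/G'$ is finite.
\end{proof}

\section{Orders and derived length}\label{sec:orders}

That a finite abelianization excludes polyorders is elementary. An ordered group is \emph{archimedean} if for all $h,o>1$ there is $n$ with $o\le h^n$, and H\"older's theorem says that an archimedean ordered group is isomorphic to a subgroup of $(\mathbb R,+)$.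

\begin{lemma}\label{lem:polyab}
A nontrivial finitely generated group that can be polyordered has infinite abelianization.
\end{lemma}

\begin{proof}
After deleting repeated terms of the series, the top factor $O$ is a nontrivial finitely generated ordered group, and it suffices to map $O$ onto a nontrivial subgroup of $\mathbb R$. Put $|o|=\max(o,o^{-1})\ge1$, and call a subgroup $C$ \emph{convex} if $1\le o\le c\in C$ implies $o\in C$. Convex subgroups form a chain: if $c\in C\setminus C_1$ and $c_1\in C_1\setminus C$, then whichever of $|c|,|c_1|$ is smaller lies in both subgroups, a contradiction. Let $g$ be the largest of the absolute values of a finite generating set. A convex subgroup containing $g$ contains all generators. So the union $C$ of the convex subgroups not containing $g$ is the greatest proper convex subgroup. Conjugation preserves the order and hence permutes the convex subgroups, so $C$ is normal, and $O/C$ inherits an order. If $h>1$ and $h\notin C$, then the elements $o$ with $h^{-n}\le o\le h^n$ for some $n\ge1$ form a convex subgroup not contained in $C$, which is therefore $O$. Thus $O/C\neq1$ is archimedean, and H\"older's theorem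 applies.
\end{proof}

For right-orders we need the theorem that solvable right-orderable groups are \emph{locally indicable}, meaning that every nontrivial finitely generated subgroup maps onto $\mathbb Z$ \cite{CK}; see also \cite{Morris}.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $G$ and $A$ be as in Proposition~\ref{prop:G}. Since $A$ is abelian and $\Pi$ is metabelian, $G$ is solvable of derived length at most $3$. It is nontrivial and finitely generated with $G/G'$ finite, so it does not map onto $\mathbb Z$ and cannot be right-ordered. In particular it cannot be polyordered (which also follows from Lemma~\ref{lem:polyab} alone). If $G$ were metabelian, Theorem~\ref{thm:locnil} with $N=G'$ would give a polyorder. So the derived length is exactly $3$.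

Let $d\ge3$, $n=2^d$, and let $U=UT_n(\mathbb Z)$ be the group of upper unitriangular integer matrices. It is finitely generated, torsion-free and nilpotent, hence an $R$-group (Mal'cev); directly, the finite series $\log u=\sum_{j\ge1}(-1)^{j+1}(u-1)^j/j$ defines an injective map on $U$ with $\log u^k=k\log u$. Let $U_k$ consist of the $u\in U$ with $u_{ij}=0$ for $0<j-i<k$. Then $U_1=U$, $U_n=1$ and $[U_k,U_l]\le U_{k+l}$, so the $k$-th derived subgroup $U^{(k)}$ lies in $U_{2^k}$, and $U^{(d)}=1$. For matrix units $e_{ij}$ and $i<j<l$ we have $[1+e_{ij},1+e_{jl}]=1+e_{il}$. Taking $j=i+2^{k-1}$, induction on $k$ gives $1+e_{il}\in U^{(k)}$ whenever $l-i\ge2^k$; so $1+e_{1n}\in U^{(d-1)}$, and $U$ has derived length $d$. The group $G\times U$ is a finitely generated $R$-group of derived length $\max(3,d)=d$. A right-order on it would restrict to one on $G$.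
\end{proof}

\section{Virtually polycyclic $R$-groups}\label{sec:poly}

Subgroups and quotients of virtually polycyclic groups are virtually polycyclic, and in particular finitely generated. Let $G$ be virtually polycyclic and $N=\operatorname{Fit}(G)$. Being finitely generated, $N$ is a product of finitely many nilpotent normal subgroups, so it is nilpotent. Let $1=Z_0\le Z_1\le\dots\le Z_c=N$ be its upper central series; the $Z_i$ are normal in $G$.

In both directions of Theorem~\ref{thm:poly}, $N$ is torsion-free. Then the factors $Z_i/Z_{i-1}$ are torsion-free. Indeed, in any group whose center $Z_1$ is torsion-free, let $u\in Z_2$ and $u^k\in Z_1$ with $k\ge1$; the commutators $[u,h]$ are central, so $[u,h]^k=[u^k,h]=1$ and $[u,h]=1$ for all $h$; hence $Z_2/Z_1$, the center of the quotient by $Z_1$, is torsion-free, and one iterates. So $Z_i/Z_{i-1}$ is free abelian of finite rank. Put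
\[
V_i=\mathbb Q\otimes Z_i/Z_{i-1},\qquad W=\mathbb C\otimes(V_1\oplus\dots\oplus V_c).
\]
The group $G$ acts on these spaces through $G/N$, and (ii) says that no element of $G$ has a root of unity $\neq1$ as eigenvalue on $W$.

\subsection*{Sufficiency}
Assume (i) and (ii), and let $a^n=b^n$ with $n\ge1$. As $G/N$ is torsion-free abelian, $aN=bN$, so $b=ua$ with $u\in N$. Suppose $u\in Z_i$ with $i\ge1$. By \eqref{eq:power}, the operator $1+a+\dots+a^{n-1}$ kills the image of $u$ in $V_i$. Its eigenvalues are $1+\alpha+\dots+\alpha^{n-1}$ for the eigenvalues $\alpha$ of $a$. This number is $n$ if $\alpha=1$; otherwise it is $(\alpha^n-1)/(\alpha-1)$, which is nonzero because $\alpha$ is not a root of unity. So the operator is injective and $u\in Z_{i-1}$. Descending, we reach $u=1$.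

\subsection*{The difficulty in the converse}
On the bottom factor the computation can be reversed. If $g$ has an eigenvalue $\zeta\neq1$ on $Z_1$ with $\zeta^k=1$, then $1+g+\dots+g^{k-1}$ is given by a singular integer matrix, so it kills some $u\neq1$ in $Z_1$, and $(ug)^k=g^k$. The Klein bottle group is the case of rank $1$ with $\zeta=-1$. On a higher factor this argument only gives $(ug)^k\in Z_{i-1}g^k$, and the error can be real. Let $g$ act on $UT_3(\mathbb Z)$ as conjugation by $\operatorname{diag}(1,-1,1)$, which inverts $p=1+e_{12}$ and $q=1+e_{23}$ and fixes the center $\langle z\rangle$, $z=[p,q]$. Then $(pqg)^2=zg^2$, and $(z^jpqg)^2=z^{2j+1}g^2$ is never $g^2$.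

We therefore argue through Lemma~\ref{lem:roots}(c). If all eigenvalues of $g$ are roots of unity, then $N\langle g\rangle$ is virtually nilpotent, hence nilpotent, and all eigenvalues are $1$. In general the other eigenvalues have to be removed. On the part of $V_i$ that belongs to them the operators $g^k-1$ are invertible, and invertibility splits extensions.

\begin{lemma}\label{lem:complement}
Let $P$ be an abelian normal subgroup of a group $H$, and let $h\in H$ be such that $h-1$ is bijective on $P$ and there is a series $P\langle h\rangle=H_0\le H_1\le\dots\le H_m=H$ with each term normal in the next. Then $P$ has a complement in $H$.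
\end{lemma}

\begin{proof}
We show by induction on $j$ that $P$ has a complement in $H_j$ and that any two are conjugate by an element of $P$. Elements of $P\cap\langle h\rangle$ are fixed by $h$, so $\langle h\rangle$ is a complement in $H_0$. Any complement in $H_0$ is generated by its element in $Ph$, say $ph$. Choose $w\in P$ with $(1-h)w=p$; then $whw^{-1}=((1-h)w)\,h=ph$.

Let $C$ be a complement in $H_j$ and $D$ its normalizer in $H_{j+1}$. For $u\in H_{j+1}$ the group $uCu^{-1}$ is a complement in $H_j$, so it equals $wCw^{-1}$ with $w\in P$, and $w^{-1}u\in D$. Thus $H_{j+1}=PD$. Let $p\in P\cap D$, and let $\kappa$ be the element of $C$ in $Ph$. Then $[p,\kappa]\in P\cap C=1$, and $\kappa$ acts on $P$ as $h$ does, so $p=0$. Hence $D$ is a complement in $H_{j+1}$. If $D_1$ is any complement in $H_{j+1}$, then $C_1=D_1\cap H_j$ is a complement in $H_j$ and is normal in $D_1$. The normalizer of $C_1$ in $H_{j+1}$ is a complement containing $D_1$, so it equals $D_1$. From $C_1=wCw^{-1}$ we get $D_1=wDw^{-1}$.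
\end{proof}

A group acts \emph{unitriangularly} on a vector space if there is a finite chain of invariant subspaces from $0$ to the whole space with trivial action on the factors. The next lemma is applied twice, with different groups $\Gamma$ and $\Gamma_1$. When $\Gamma=N_1\rtimes\langle g\rangle$ and $c=1$, the subgroup it describes can be taken to be $(N_1\cap P_1)\langle g\rangle$.

\begin{lemma}\label{lem:supplement}
Let $\Gamma$ be virtually polycyclic, and let $1=N_0\le N_1\le\dots\le N_c$ be normal subgroups of $\Gamma$ with each $N_i/N_{i-1}$ free abelian and $\Gamma/N_c$ virtually nilpotent. Let $g\in\Gamma$, and let $\Gamma_1\le\Gamma$ have finite index. Suppose that for each $i$ there is a decomposition $\mathbb Q\otimes N_i/N_{i-1}=P_i\oplus P_i'$ of $\mathbb Q\Gamma$-modules such that $\Gamma_1$ acts unitriangularly on $P_i$ and $g$ has no root of unity as eigenvalue on $P_i'$. Then there is a virtually nilpotent subgroup $B\le\Gamma$ such that $g\in B$, $|\Gamma:N_cB|<\infty$, and for each $i$ the image of $B\cap N_i$ in $N_i/N_{i-1}$ spans $P_i$ over $\mathbb Q$.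
\end{lemma}

\begin{proof}
We induct on $c$. For $c=0$ take $B=\Gamma$. Let $c\ge1$, and put $A=N_1$, $P=P_1$, $P'=P_1'$. For $i\ge2$ the subgroup $A\le N_{i-1}$ acts trivially on $N_i/N_{i-1}$, so the hypotheses hold for $\Gamma/A$, $gA$ and $\Gamma_1A/A$. We obtain $B_0\ge A$ with $g\in B_0$, $B_0/A$ virtually nilpotent, $|\Gamma:N_cB_0|<\infty$, and the span condition for $i\ge2$. It remains to remove from $B_0$ the subgroup $A'=A\cap P'$. It is normal in $\Gamma$, $\mathbb Q\otimes A'=P'$, and projection along $P'$ embeds $A/A'$ in $P$ as a $\Gamma$-module.

\emph{$B_0/A'$ is virtually nilpotent.} Let $D\ge A$ have finite index in $B_0$ with $D/A$ nilpotent, and put $D_1=D\cap\Gamma_1$. The normal subgroup $(D_1\cap A)A'/A'$ of $D_1A'/A'$ embeds in $P$. Intersecting it with the chain of $\Gamma_1$-invariant subspaces of $P$ gives a series with central factors. The quotient $D_1A'/(D_1\cap A)A'$ is an image of $D_1/(D_1\cap A)\cong D_1A/A\le D/A$, so it is nilpotent. Hence $D_1A'/A'$ is nilpotent, and it has finite index in $B_0/A'$.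

\emph{Splitting.} The operators $g^k-1$ are invertible on $P'$ but need not be surjective on $A'$, so we pass to the group $B_0^*=P'B_0$ obtained from $B_0$ by dividing $A'$. By Lemma~\ref{lem:divide}(a), $P'\cap B_0=A'$ and $B_0^*/P'\cong B_0/A'$. This quotient has a nilpotent normal subgroup of finite index, which contains the image of $h=g^k$ for some $k\ge1$. In a nilpotent group, taking normalizers repeatedly leads from any subgroup to the whole group, so $P'\langle h\rangle$ is joined to $B_0^*$ by a series as in Lemma~\ref{lem:complement}. Moreover $h-1$ is bijective on $P'$, since $g$ has no root of unity as eigenvalue there. So $P'$ has a complement $C$ in $B_0^*$. Write $g=p\kappa$ with $p\in P'$, $\kappa\in C$, and choose $w\in P'$ with $(1-g)w=p$. As $\kappa$ acts on $P'$ as $g$ does, $w\kappa w^{-1}=((1-g)w)\kappa=g$. Replacing $C$ by $wCw^{-1}$, we may assume $g\in C$. Put $B=B_0\cap C$. Then $g\in B$, and $B$ is virtually nilpotent because $C\cong B_0/A'$.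

\emph{$A'B$ has finite index in $B_0$.} The group $C\cong B_0/A'$ is finitely generated. Write its generators as $p_\nu b_\nu$ with $p_\nu\in P'$, $b_\nu\in B_0$, and choose $m\ge1$ with all $p_\nu\in\frac1mA'$. The subgroup $\frac1mA'$ is normalized by $B_0$, so $(\frac1mA')B_0$ is a group. It contains $C$, and it contains $B_0$ with index $|\frac1mA':A'|$, which is finite since $A'$ is finitely generated. So $|C:B|<\infty$. Under the isomorphisms $C\cong B_0^*/P'\cong B_0/A'$ the subgroup $B$ corresponds to $A'B/A'$, so $|B_0:A'B|=|C:B|$.

\emph{Conclusion.} Since $A'B\le N_cB$, the index $|N_cB_0:N_cB|$ is finite, and so is $|\Gamma:N_cB|$. For $i\ge1$ the group $A'B\cap N_i=A'(B\cap N_i)$ has finite index in $B_0\cap N_i$. For $i\ge2$ we have $A'\le N_{i-1}$, so $B\cap N_i$ and $B_0\cap N_i$ span the same subspace, namely $P_i$. For $i=1$, the group $A'(B\cap A)$ has finite index in $A$ and $B\cap P'\le C\cap P'=1$, so $\mathbb Q(B\cap A)$ is a complement to $P'$ in $\mathbb Q\otimes A$. It is $g$-invariant, hence isomorphic to $P$ as a $\langle g\rangle$-module. Some power $g^l$, $l\ge1$, lies in $\Gamma_1$, so $(g^l-1)^e$ kills $P$ for some $e$, and therefore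 kills $\mathbb Q(B\cap A)$. As $g^l-1$ is invertible on $P'$, the kernel of $(g^l-1)^e$ on $P\oplus P'$ is $P$. So $\mathbb Q(B\cap A)\subseteq P$, and the dimensions agree.
\end{proof}

\subsection*{Necessity}
Let $G$ be a virtually polycyclic $R$-group. The hypothesis is used in two ways only: $G$ is torsion-free, and virtually nilpotent subgroups of $G$ are nilpotent by Lemma~\ref{lem:roots}(c). If $B$ is nilpotent of class $e$ and $g,b\in B$, then the $e$-fold commutator $[g,[g,\dots,[g,b]]]$ is trivial; so $(g-1)^e$ kills the image of $b$ in any $g$-invariant abelian section in which $b$ has an image.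

\medskip\noindent\emph{Step 1: condition} (ii) \emph{holds.} Let $g\in G$ and $\Gamma=N\langle g\rangle$. Factor the characteristic polynomial of $g$ on $V_i$ over $\mathbb Q$ as $f_if_i'$, where $f_i$ is a product of cyclotomic polynomials and no root of $f_i'$ is a root of unity, and let $P_i=\ker f_i(g)$, $P_i'=\ker f_i'(g)$. Then $V_i=P_i\oplus P_i'$, and these are $\mathbb Q\Gamma$-modules since $N$ acts trivially. For suitable $k\ge1$ all eigenvalues of $g^k$ on all $P_i$ equal $1$, so $\Gamma_1=N\langle g^k\rangle$ acts unitriangularly on $P_i$ (use the kernels of the powers of $g^k-1$), and it has finite index in $\Gamma$. Lemma~\ref{lem:supplement} with $N_i=Z_i$ gives a virtually nilpotent, hence nilpotent, subgroup $B\ni g$ such that the image of $B\cap Z_i$ spans $P_i$. So a power of $g-1$ kills $P_i$, and $1$ is the only root of unity that is an eigenvalue of $g$.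

\medskip\noindent\emph{Step 2: weights.} By a theorem of Mal'cev, a polycyclic group has a subgroup of finite index with nilpotent derived subgroup. So $G$ has a normal subgroup $G_0$ of finite index with $G_0'$ nilpotent; $G_0'$ is normal in $G$, so $G_0'\le N$. Then $G_0N/N$ is a finitely generated abelian group, and for suitable $m\ge1$ its subgroup $T/N$ of $m$-th powers is free abelian. Thus $T$ is normal of finite index in $G$. It remains to show that the finite group $G/T$ causes no twist on $T/N$ and no torsion in $G/N$.

The commuting operators of $T/N$ decompose $W$ as $\bigoplus_{\lambda\in\Lambda}W_\lambda$, where $\Lambda$ is a finite set of homomorphisms $T\to\mathbb C^\times$ trivial on $N$, and $W_\lambda\neq0$ is the set of vectors killed by a power of $t-\lambda(t)$ for every $t\in T$. For $g\in G$ we have $gW_\lambda=W_{g\lambda}$ with $(g\lambda)(t)=\lambda(g^{-1}tg)$. So $G$ permutes $\Lambda$, the trivial weight is fixed, and $T$ fixes every weight. Since $\lambda(t)$ is an eigenvalue of $t$, Step 1 shows that $\lambda(T)$ is torsion-free.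

We need that $T$ is not a finite union of cosets of subgroups $\ker\lambda$ with $1\neq\lambda\in\Lambda$. These subgroups have infinite index, so this is a case of B.~H.~Neumann's lemma that no group is a finite union of cosets of subgroups of infinite index. Here it can be seen directly. The group $\lambda(T)$ is nontrivial, finitely generated, torsion-free and abelian, so it maps onto $\mathbb Z$; hence each such coset lies in a level set $\{f=\gamma\}$ of a nonzero homomorphism $f\colon T/N\cong\mathbb Z^\rho\to\mathbb Z$, and a product of finitely many functions $f-\gamma$ is a nonzero polynomial, which does not vanish on all of $\mathbb Z^\rho$.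

In particular there is $t_0\in T$ with $\lambda(t_0)\neq1$ for all $\lambda\neq1$ in $\Lambda$. Let $P_i$ and $P_i'$ now be the kernel and the image of $(t_0-1)^{\dim V_i}$ on $V_i$. Then $V_i=P_i\oplus P_i'$, and $\mathbb C\otimes P_i$ and $\mathbb C\otimes P_i'$ are the parts of $\mathbb C\otimes V_i$ with trivial and with nontrivial weights. So $P_i,P_i'$ are $G$-invariant. On $P_i$ the elements of $T$ act as commuting operators with all eigenvalues $1$, so they have a common fixed vector if $P_i\neq0$; passing to the quotient by the fixed space and repeating, we see that $T$ acts unitriangularly on $P_i$.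

\medskip\noindent\emph{Step 3: $G$ centralizes $T/N$.} Let $g\in G$. We want to apply Lemma~\ref{lem:supplement} with $\Gamma=G$ and $\Gamma_1=T$, to place $g$ in a nilpotent subgroup that covers most of $T/N$. The obstacle is that $g$ may have the eigenvalue $1$ on $P_i'$, as $g=1$ does. We show that some $g'\in gT$ has no root of unity as eigenvalue on $\bigoplus_{\lambda\neq1}W_\lambda$. All elements of $gT$ permute $\Lambda$ in the same way, and we treat moved and fixed weights separately.

\emph{Moved weights.} Let $h\in gT$, let $\lambda$ have an orbit of length $k\ge2$ under $\langle h\rangle$, and let $W'=\bigoplus_{j=0}^{k-1}W_{h^j\lambda}$. Let $\eta$ be a primitive $k$-th root of unity and $\delta$ the operator on $W'$ that acts as $\eta^j$ on $W_{h^j\lambda}$. Since $h$ maps the $j$-th summand to the $(j+1)$-st, indices modulo $k$, we have $\delta h\delta^{-1}=\eta h$. So the set of eigenvalues of $h$ on $W'$ is closed under multiplication by $\eta$. If it contained a root of unity $\zeta$, it would contain $\zeta\eta$, and one of the two is $\neq1$, contrary to Step 1. So no element of $gT$ has a root of unity as eigenvalue on $W'$.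

\emph{Fixed weights.} Let $1\neq\lambda=g\lambda$. The space of $w\in W_\lambda$ with $tw=\lambda(t)w$ for all $t\in T$ is nonzero, and it is $g$-invariant because $tgw=g(g^{-1}tg)w=\lambda(t)gw$. Repeating this on the quotient, we obtain a chain of subspaces of $W_\lambda$, invariant under $g$ and $T$, on whose factors each $t$ acts as the scalar $\lambda(t)$. So the eigenvalues of $gt$ on $W_\lambda$ are the numbers $\mu\lambda(t)$ with $\mu$ an eigenvalue of $g$ on $W_\lambda$. If $\mu\lambda(t)$ and $\mu\lambda(t')$ are roots of unity, then so is $\lambda(t^{-1}t')$, and $t^{-1}t'\in\ker\lambda$ as $\lambda(T)$ is torsion-free. Thus for each of the finitely many pairs $(\lambda,\mu)$ the elements $t$ to be avoided lie in one coset of $\ker\lambda$. By Step 2 some $t\in T$ avoids them all.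

The element $g'=gt$ has the required property. Lemma~\ref{lem:supplement}, applied to $G$, $T$, $g'$, the series $(Z_i)$ and the decompositions of Step 2, gives a virtually nilpotent, hence nilpotent, subgroup $B\ni g'$ with $|G:NB|<\infty$. Then $T\cap NB=N(T\cap B)$ has finite index in $T$, so the image of $T\cap B$ spans $\mathbb Q\otimes T/N$, and a power of $g'-1$ kills this space. On the other hand $g'^{\,k}\in T$ for some $k\ge1$, so $g'^{\,k}-1$ kills it too. The greatest common divisor of $(\tau-1)^e$ and $\tau^k-1$ in $\mathbb Q[\tau]$ is $\tau-1$, so $g'$ acts trivially on $\mathbb Q\otimes T/N$ and on its subgroup $T/N$. So does $t$, and therefore $g=g't^{-1}$ centralizes $T/N$.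

\medskip\noindent\emph{Step 4: condition} (i) \emph{holds.} By Step 3 the center of $G/N$ has finite index, so $(G/N)'$ is finite by Schur's theorem. Let $S/N$ be the preimage in $G/N$ of the torsion subgroup of the finitely generated abelian group $(G/N)/(G/N)'$. It is a finite normal subgroup that contains $(G/N)'$ and all elements of finite order. The group $S$ is virtually nilpotent, hence nilpotent, and normal in $G$, so $S\le\operatorname{Fit}(G)=N$; this is where the maximality of the Fitting subgroup is used. Hence $G/N$ is abelian, torsion-free and finitely generated, that is, free abelian. Together with the fact that $N$ is torsion-free this is (i).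

\medskip
Finally, if $G$ is a virtually polycyclic $R$-group, then $N$ is torsion-free nilpotent and $G/N$ is free abelian. Both can be ordered, so $1\le N\le G$ yields a polyorder. This completes the proof of Theorem~\ref{thm:poly}.

\begin{thebibliography}{9}

\bibitem{Brown}
K.~S.~Brown, \emph{Cohomology of Groups}.

\bibitem{CK}
I.~M.~Chiswell and P.~H.~Kropholler, \emph{Soluble right orderable groups are locally indicable}, Canad. Math. Bull. \textbf{36} (1993), 22--29.

\bibitem{Morris}
D.~Witte Morris, \emph{Amenable groups that act on the line}, Algebr. Geom. Topol. \textbf{6} (2006).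

\bibitem{thesis}
Thesis, listed under the words ``I should like to thank Professor R.~L.~Goodstein for his valuable advice during the preparation of this thesis. Also Professor P.~M.~Cohn, now of Bedford Colleg'', \texttt{https://lra.le.ac.uk/bitstream/2381/34633/1/U418674.pdf}.

\end{thebibliography}
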